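\title{The decomposability conjecture for Borel functions on Suslin spaces}

\begin{abstract}
Let $\mathcal X$ be a Suslin separable metrizable space, $\mathcal Y$ a separable metrizable space, and $1\le m\le n<\omega$. We prove in ZFC that a function $f:\mathcal X\to\mathcal Y$ pulls $\boldsymbol\Sigma^0_m$ sets back to $\boldsymbol\Sigma^0_n$ sets if and only if $\mathcal X$ has a countable partition into $\boldsymbol\Delta^0_n$ pieces on each of which $f$ pulls open sets back to $\boldsymbol\Sigma^0_{n-m+1}$ sets. The theorem follows from two dichotomies for Borel functions. Both are obtained from a single construction of a continuous map from the Cantor space, organized along a finite tower of orders on the binary tree and carried out with the tools of effective descriptive set theory.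
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\mathcal X$ and $\mathcal Y$ are separable metrizable spaces and the letters $m,n,q,r,k,d$ denote natural numbers. The finite levels of the Borel hierarchy of $\mathcal X$ are defined as follows: $\boldsymbol\Sigma^0_1(\mathcal X)$ is the class of open sets, $\boldsymbol\Pi^0_n(\mathcal X)$ is the class of complements of $\boldsymbol\Sigma^0_n(\mathcal X)$ sets, $\boldsymbol\Sigma^0_{n+1}(\mathcal X)$ is the class of countable unions of $\boldsymbol\Pi^0_n(\mathcal X)$ sets, and $\boldsymbol\Delta^0_n=\boldsymbol\Sigma^0_n\cap\boldsymbol\Pi^0_n$. We use the following textbook facts.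
\begin{itemize}
\item[(B1)] $\boldsymbol\Sigma^0_n$ is closed under countable unions and finite intersections, and $\boldsymbol\Sigma^0_n\cup\boldsymbol\Pi^0_n\subseteq\boldsymbol\Delta^0_{n+1}$.
\item[(B2)] If $A\subseteq\mathcal X$ carries the subspace topology, the sets in $\boldsymbol\Sigma^0_n(A)$ are the traces on $A$ of the sets in $\boldsymbol\Sigma^0_n(\mathcal X)$, and likewise for $\boldsymbol\Pi^0_n$ and for Borel sets.
\item[(B3)] Continuous preimages of $\boldsymbol\Sigma^0_n$ sets are $\boldsymbol\Sigma^0_n$.
\item[(B4)] For every $n\ge1$ there is a $\boldsymbol\Pi^0_n$ subset of $2^\omega$ that is not $\boldsymbol\Sigma^0_n$.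
\end{itemize}
For $m,n\ge1$ let
\[
\Lambda_{m,n}(\mathcal X,\mathcal Y)=\{f:\mathcal X\to\mathcal Y \;:\; f^{-1}[B]\in\boldsymbol\Sigma^0_n(\mathcal X)\text{ for all }B\in\boldsymbol\Sigma^0_m(\mathcal Y)\}.
\]
Thus $\Lambda_{1,1}$ is the class of continuous functions, $\Lambda_{1,q}$ measures how much $f$ complicates open sets, and $\Lambda_{m,n}$ measures how much $f$ complicates sets of level $m$. By (B1), $\Lambda_{m+1,n}\subseteq\Lambda_{m,n}$, and by (B2) the restriction to $A\subseteq\mathcal X$ of a function in $\Lambda_{m,n}(\mathcal X,\mathcal Y)$ is in $\Lambda_{m,n}(A,\mathcal Y)$.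

There are two evident ways to produce members of $\Lambda_{m,n}$. First, a function that raises open sets by $q-1$ levels raises every level by at most $q-1$. Second, one may glue such functions along pieces that are too simple to be noticed at level $n$. For instance, the indicator function of a closed set that is not open is discontinuous, yet it belongs to $\Lambda_{2,2}$, and it is continuous on each of two $\boldsymbol\Delta^0_2$ pieces. To name the outcome of gluing, let
\[
\operatorname{Dec}(\Lambda_{1,q},\boldsymbol\Delta^0_n)(\mathcal X,\mathcal Y)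
\]
be the class of $f:\mathcal X\to\mathcal Y$ for which there is a partition $(X_i)_{i\in\omega}$ of $\mathcal X$ into sets $X_i\in\boldsymbol\Delta^0_n(\mathcal X)$, possibly empty, with $f\restriction X_i\in\Lambda_{1,q}(X_i,\mathcal Y)$ for all $i$. It is enough to find a countable cover $(A_i)$ with these properties, since the sets $A_i\setminus\bigcup_{j<i}A_j$ then form such a partition.

\begin{lemma}\label{lem:easy}
If $1\le m\le n$, then $\Lambda_{1,n-m+1}\subseteq\operatorname{Dec}(\Lambda_{1,n-m+1},\boldsymbol\Delta^0_n)\subseteq\Lambda_{m,n}$.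
\end{lemma}

\begin{proof}
The first inclusion uses the partition with one nonempty piece. For the second, let $k=n-m$ and $f\restriction X_i\in\Lambda_{1,k+1}$ with $X_i\in\boldsymbol\Delta^0_n$. Preimages commute with complements and unions, so by induction on $j$ the map $f\restriction X_i$ pulls $\boldsymbol\Sigma^0_j$ sets back to $\boldsymbol\Sigma^0_{j+k}(X_i)$ sets. If $B\in\boldsymbol\Sigma^0_m$, then $f^{-1}[B]\cap X_i\in\boldsymbol\Sigma^0_n(X_i)$, and this set is in $\boldsymbol\Sigma^0_n(\mathcal X)$ by (B2) and (B1). So is the union over $i$.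
\end{proof}

The natural guess is that these two mechanisms account for all of $\Lambda_{m,n}$. A space is \emph{Suslin} if it is a continuous image of the Baire space $\omega^\omega$. The \emph{Decomposability Conjecture}, whose statement we take from \cite{Lausanne}, asserts that the second inclusion of Lemma~\ref{lem:easy} is an equality when $\mathcal X$ is Suslin. For $m=1$ the three classes in Lemma~\ref{lem:easy} coincide. The case $m=n=2$ is the Jayne--Rogers theorem. The equality is known for $\mathcal X=\mathcal Y=\omega^\omega$ and $n\le3$ (Semmes), and for $\mathcal X$ Polish and $n=3$ (Ding, Kihara, Semmes, Zhao). We prove the conjecture, in ZFC and with no additional hypothesis.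

\begin{theorem}\label{thm:main}
If $\mathcal X$ is a Suslin separable metrizable space, $\mathcal Y$ is a separable metrizable space and $1\le m\le n<\omega$, then
\[
\Lambda_{m,n}(\mathcal X,\mathcal Y)=\operatorname{Dec}(\Lambda_{1,n-m+1},\boldsymbol\Delta^0_n)(\mathcal X,\mathcal Y).
\]
\end{theorem}

Say that $f:\mathcal X\to\mathcal Y$ is \emph{$\sigma$-$\Lambda_{1,q}$} if $\mathcal X=\bigcup_{i\in\omega}E_i$, with \emph{arbitrary} sets $E_i$, and $f\restriction E_i\in\Lambda_{1,q}(E_i,\mathcal Y)$ for all $i$. The proof of Theorem~\ref{thm:main} gives the following more precise information.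

\begin{theorem}\label{thm:more}
Let $\mathcal X$ be Suslin and let $f:\mathcal X\to\mathcal Y$ be Borel.
\begin{itemize}
\item[(1)] Let $n\ge2$. Exactly one of the following holds: $f\in\operatorname{Dec}(\Lambda_{1,n-1},\boldsymbol\Delta^0_n)$; there is a \emph{closed} set $B\subseteq\mathcal Y$ with $f^{-1}[B]\notin\boldsymbol\Sigma^0_n(\mathcal X)$.
\item[(2)] Let $q\ge1$. At least one of the following holds: $f$ is $\sigma$-$\Lambda_{1,q}$; for all $m\ge1$ and $Q\in\boldsymbol\Sigma^0_{m+q}(2^\omega)$ there are a continuous $\varphi:2^\omega\to\mathcal X$ and $B\in\boldsymbol\Sigma^0_m(\mathcal Y)$ with $\varphi^{-1}[f^{-1}[B]]=Q$.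
\item[(3)] If $2\le m\le n$, then $\operatorname{Dec}(\Lambda_{1,n-m+1},\boldsymbol\Delta^0_n)=\Lambda_{2,n}\cap\{\sigma\text{-}\Lambda_{1,n-m+1}\text{ functions}\}$.
\item[(4)] If $f\in\Lambda_{1,r}$ with $r<\omega$ and $1\le q<\omega$, the following are equivalent: \textup{(i)} $f$ is $\sigma$-$\Lambda_{1,q}$; \textup{(ii)} $f\in\Lambda_{m,m+q-1}$ for some $m\ge1$; \textup{(iii)} $f\in\operatorname{Dec}(\Lambda_{1,q},\boldsymbol\Delta^0_n)$ for some $n\ge q$.
\item[(5)] Let $2\le m\le n$ and $\mathcal X=2^\omega$. In Theorem~\ref{thm:main} one cannot replace $\boldsymbol\Delta^0_n$ by $\boldsymbol\Delta^0_{n-1}$, nor, if $m<n$, $\Lambda_{1,n-m+1}$ by $\Lambda_{1,n-m}$.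
\end{itemize}
\end{theorem}

Part (3) says that a function can fail to be decomposable for two separate reasons: no pieces exist at all, or pieces exist but are too complicated. Part (2) detects the first failure and part (1) the second, each by exhibiting a set whose preimage is too complex. Section~\ref{sec:small} shows both phenomena in the smallest cases. Section~\ref{sec:deduce} states the two dichotomies for analytic subsets of $\omega^\omega$ and derives Theorems~\ref{thm:main} and~\ref{thm:more} from them. Sections~\ref{sec:towers}--\ref{sec:construction} prove the dichotomies.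

\paragraph{Conventions.}
For a finite sequence $s$, $|s|$ is its length, $\sqsubseteq$ is the initial segment relation, and $N_s$ is the set of infinite sequences extending $s$, in $2^\omega$ or $\omega^\omega$ according to context. Every separable metrizable space embeds in $Y=[0,1]^\omega$. We fix an embedding $\mathcal Y\subseteq Y$, a compatible metric on $Y$ and a countable basis $(V_i)_{i\in\omega}$ of $Y$ made of nonempty open sets. A \emph{basic} set is one of the $V_i$, and $\overline V$ is the closure in $Y$. A subset of $Y$ and its trace on $\mathcal Y$ have the same preimage under $f:\mathcal X\to\mathcal Y$, so by (B2) all the notions above are unchanged when $f$ is viewed as a map into $Y$.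

We often unfold a Borel set down to a given level. For a family $\mathcal G$ of subsets of a set, let $\Sigma_1(\mathcal G)$ be the class of countable unions of members of $\mathcal G$, let $\Pi_j(\mathcal G)$ be the class of complements of $\Sigma_j(\mathcal G)$ sets, and let $\Sigma_{j+1}(\mathcal G)$ be the class of countable unions of $\Pi_j(\mathcal G)$ sets. If $\mathcal G$ is a topology, then $\Sigma_1(\mathcal G)=\mathcal G$; for a metrizable topology $\Sigma_j(\mathcal G)=\boldsymbol\Sigma^0_j$. The classes $\Sigma_j(\mathcal G)$ increase with $\mathcal G$, and each of the following is an induction on $j\ge1$.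
\begin{itemize}
\item[(U1)] $\Sigma_{r+j}(\mathcal G)=\Sigma_j(\Pi_r(\mathcal G))$ for $r\ge1$.
\item[(U2)] Every member of $\Sigma_j(\mathcal G)$ is in $\Sigma_j(\mathcal G_0)$ for some countable $\mathcal G_0\subseteq\mathcal G$.
\item[(U3)] If $g$ is a map and every member of $\mathcal G$ is the $g$-preimage of a member of $\mathcal G'$, then every member of $\Sigma_j(\mathcal G)$ is the $g$-preimage of a member of $\Sigma_j(\mathcal G')$.
\end{itemize}

\section{Two small cases}\label{sec:small}

\subsection{A function with no continuous pieces}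

The second alternative of Theorem~\ref{thm:more}(2) can be seen by hand in one example with $q=1$.

\begin{example}\label{ex:P}
Give $\omega+1$ the order topology, let $\mathcal X=(\omega+1)^\omega$, and define $f:\mathcal X\to\omega^\omega$ by $f(x)(j)=0$ if $x(j)=\omega$ and $f(x)(j)=x(j)+1$ otherwise. Each set $\{x:f(x)(j)=a\}$ is closed, so $f\in\Lambda_{1,2}$. Let $Q\in\boldsymbol\Sigma^0_{m+1}(2^\omega)$. By (U1) and (U2) there are closed sets $F_j$ with $Q\in\Sigma_m(\{F_j:j\in\omega\})$. Put $\varphi(\alpha)(j)=\omega$ if $\alpha\in F_j$, and otherwise let $\varphi(\alpha)(j)$ be the least $l$ with $N_{\alpha\restriction l}\cap F_j=\emptyset$. Each coordinate of $\varphi$ is continuous: off $F_j$ it is locally constant, and if $\alpha\in F_j$ it exceeds $l$ on $N_{\alpha\restriction l}$. Now $F_j=(f\circ\varphi)^{-1}[\{y:y(j)=0\}]$ is the preimage of an open set, so (U3) gives $B\in\boldsymbol\Sigma^0_m(\omega^\omega)$ with $(f\circ\varphi)^{-1}[B]=Q$. Taking $Q\notin\boldsymbol\Sigma^0_m$ and using (B3), we see that $f\notin\Lambda_{m,m}$ for every $m$.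
\end{example}

In this example the discontinuities of $f$ are used to make countably many prescribed closed subsets of $2^\omega$ open: the topology that $f\circ\varphi$ pulls back from the range is finer than the usual one. The general proof does the same with an arbitrary $f$. It first refines the topology of $2^\omega$ in a combinatorial way (Section~\ref{sec:towers}), and then builds $\varphi$ so that $f\circ\varphi$ realizes the refinement.

\subsection{The first steps of the construction for $n=2$}\label{sub:n2}

Let $X\subseteq\omega^\omega$ and $f:X\to Y$, and consider Theorem~\ref{thm:more}(1) for $n=2$. Let $S\subseteq2^\omega$ be the set of sequences with infinitely many $1$'s. It is $\boldsymbol\Pi^0_2$. It is not $\boldsymbol\Sigma^0_2$: its complement is countable and dense, so closed subsets of $S$ are nowhere dense, and the Baire category theorem applies. We look for a closed $B\subseteq Y$ and a continuous $\varphi:2^\omega\to X$ with $(f\circ\varphi)^{-1}[B]=S$.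

Call a node of $2^{<\omega}$ \emph{marked} if it has the form $s0$ with $s$ empty or ending in $1$. Every $\alpha\notin S$ is of the form $u0^\omega$ for exactly one marked $u$. So it suffices to find $\varphi$ and open sets $W_u$ with $f(\varphi(\alpha))\in W_u\iff\alpha=u0^\omega$, and to put $B=Y\setminus\bigcup_uW_u$.

We attach to each node $s$ a nonempty set $U_s\subseteq X$ of candidates for $\varphi(\alpha)$ and a neighborhood $N_{\sigma_s}\supseteq U_s$. The $\sigma_s$ increase along $\sqsubseteq$ and $|\sigma_s|\ge|s|$; this makes $\varphi$ continuous. A node $u0^k$ with $u$ marked guesses that $\alpha=u0^\omega$, so we want $f[U_{u0^k}]\subseteq W_u$. At any other node $s$ we want $f[U_s]\cap\overline{W_u}=\emptyset$. When a $1$ refutes the guess, we return to the last node $s$ that made no guess (Figure~\ref{fig:tree}): we want $U_{s0^k1}\subseteq U_s$. Continuity forces $U_{s0^k1}\subseteq N_{\sigma_{s0^k}}$ as well. Both demands can be met if $U_{s0^k}\subseteq\operatorname{cl}(U_s)$, with closure taken in $\omega^\omega$. The nodes are treated in order of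 length.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,every node/.style={inner sep=2pt,font=\small}]
\node (e) at (3.5,0) {$\emptyset$};
\node[draw] (a0) at (1.5,1) {$0$}; \node (a1) at (5.5,1) {$1$};
\node (b0) at (0.5,2) {$00$}; \node (b1) at (2.5,2) {$01$};
\node[draw] (b2) at (4.5,2) {$10$}; \node (b3) at (6.5,2) {$11$};
\node (c0) at (0,3) {$000$}; \node (c1) at (1,3) {$001$};
\node[draw] (c2) at (2,3) {$010$}; \node (c3) at (3,3) {$011$};
\node (c4) at (4,3) {$100$}; \node (c5) at (5,3) {$101$};
\node[draw] (c6) at (6,3) {$110$}; \node (c7) at (7,3) {$111$};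
\draw[->] (a0)--(e); \draw[->] (a1)--(e); \draw[->] (b0)--(a0);
\draw[->] (b2)--(a1); \draw[->] (b3)--(a1); \draw[->] (c0)--(b0);
\draw[->] (c2)--(b1); \draw[->] (c3)--(b1); \draw[->] (c4)--(b2);
\draw[->] (c6)--(b3); \draw[->] (c7)--(b3);
\draw[->] (b1)--(e); \draw[->] (c1)--(e); \draw[->] (c5)--(a1);
\draw[dotted] (b1)--(a0); \draw[dotted] (c1)--(b0); \draw[dotted] (c5)--(b2);
\end{tikzpicture}
\caption{The binary tree up to length $3$, reordered to follow the guess ``no more $1$'s.'' A node ending in $0$ points to its parent. A node ending in $1$ points to its longest proper initial segment that is empty or ends in $1$. Dotted edges join a node to its parent when the guess made at the parent is refuted. Boxed nodes are those where a new guess begins.}\label{fig:tree}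
\end{figure}

\emph{Node $0$.} Suppose $f$ is discontinuous along $U_\emptyset$ in the following sense: there are $x\in X$ and a basic $V\ni f(x)$ with $x\in\operatorname{cl}(U_\emptyset\setminus f^{-1}[\overline V])$. Put $W_0=V$, replace $U_\emptyset$ by $U_\emptyset\setminus f^{-1}[\overline V]$, let $\sigma_0$ be an initial segment of $x$, and let $U_0=N_{\sigma_0}\cap f^{-1}[V]\cap\operatorname{cl}(U_\emptyset)$ for the new $U_\emptyset$.

\emph{Nodes $1$, $00$, $01$.} These are not marked. Take small pieces $U_1\subseteq U_\emptyset$, $U_{00}\subseteq U_0$ and $U_{01}\subseteq U_\emptyset\cap N_{\sigma_0}$. The last set is nonempty because $U_0\subseteq N_{\sigma_0}\cap\operatorname{cl}(U_\emptyset)$.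

\emph{Node $10$.} Here is the difficulty. We need a discontinuity along $U_1$, a new basic set $V'=W_{10}$, and we must remove $f^{-1}[\overline{V'}]$ from all earlier sets. If $\overline{V'}\cap\overline{W_0}=\emptyset$, no point of $U_0$ has its value in $\overline{V'}$. But $U_\emptyset$ shrinks, and every point of $U_0$ that leaves the closure of $U_\emptyset$ must be discarded, because the node $001$ will need the inclusion $U_{00}\subseteq\operatorname{cl}(U_\emptyset)$. So $U_0$ might become empty. The way out is a counting remark. If $\overline{V'}\cap\overline{V''}=\emptyset$, then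
\[
U_\emptyset=(U_\emptyset\setminus f^{-1}[\overline{V'}])\cup(U_\emptyset\setminus f^{-1}[\overline{V''}]),
\]
and closure commutes with finite unions, so each point of $\operatorname{cl}(U_\emptyset)$ stays in the closure of one of the two sets. Hence there is at most one $y\in Y$ such that every basic neighborhood $V'$ of $y$ satisfies $U_0\cap\operatorname{cl}(U_\emptyset\setminus f^{-1}[\overline{V'}])=\emptyset$. In this way each earlier node forbids only finitely many values, and if $f$ takes infinitely many values on $U_1$ we can look for the new discontinuity near a permitted value.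

Three things are missing from this outline. The point $\varphi(\alpha)$ must lie in the intersection of the sets $U_s$ along the arrows of Figure~\ref{fig:tree}, and these sets are not closed; a game on $\Sigma^1_1$ sets provides the needed completeness (Section~\ref{sec:effective}). Discontinuities must be available inside every piece that we meet; this is the role of the kernel (Section~\ref{sec:kernel}). For $n>2$, guesses are nested $n-1$ levels deep, and each level needs its own order on the tree and its own closure operator (Sections~\ref{sec:towers} and~\ref{sec:effective}).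

\section{The two dichotomies and the proofs of the theorems}\label{sec:deduce}

A subset of a Polish space is \emph{analytic} if it is empty or a continuous image of $\omega^\omega$. Analytic sets include Borel sets and are closed under countable unions, countable intersections and continuous preimages. In the next two statements $X\subseteq\omega^\omega$ is analytic and $f:X\to Y$ is Borel.

\begin{proposition}[Dichotomy I]\label{prop:I}
Let $q\ge1$. Suppose $X$ is not covered by countably many sets $E$ that are Borel in $X$ with $f\restriction E\in\Lambda_{1,q}$. Then for all $m\ge1$ and $Q\in\boldsymbol\Sigma^0_{m+q}(2^\omega)$ there are a continuous $\varphi:2^\omega\to X$ and $B\in\boldsymbol\Sigma^0_m(Y)$ with $\varphi^{-1}[f^{-1}[B]]=Q$.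
\end{proposition}

\begin{proposition}[Dichotomy II]\label{prop:II}
Let $n\ge2$. Suppose $X$ is not covered by countably many sets $A\in\boldsymbol\Pi^0_{n-1}(X)$ with $f\restriction A\in\Lambda_{1,n-1}$. Then there is a closed $B\subseteq Y$ with $f^{-1}[B]\notin\boldsymbol\Sigma^0_n(X)$.
\end{proposition}

In this section we assume both propositions.

\subsection{From the Baire space to Suslin spaces}

Let $\mathcal X$ be Suslin and let $\mathcal Z\supseteq\mathcal X$ be the completion of $\mathcal X$ for a compatible metric. It is a nonempty Polish space in which $\mathcal X$ is analytic. We pull $f$ back to $\omega^\omega$ along a continuous surjection. Complicated preimages then pass from the pullback to $f$ at once, but decompositions must be pushed forward, and for this the surjection should be open.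

\begin{lemma}\label{lem:open}
There is a continuous open surjection $\pi:\omega^\omega\to\mathcal Z$.
\end{lemma}

\begin{proof}
Choose nonempty open sets $G_\sigma$ $(\sigma\in\omega^{<\omega})$ with $G_\emptyset=\mathcal Z$, $G_\sigma=\bigcup_iG_{\sigma^\frown i}$, $\operatorname{cl}(G_{\sigma^\frown i})\subseteq G_\sigma$ and $\operatorname{diam}G_\sigma\le2^{-|\sigma|}$ for $\sigma\ne\emptyset$. This is possible because $G_\sigma$ is covered by countably many small balls whose closures lie in $G_\sigma$, and repetitions are allowed. By completeness $\bigcap_lG_{w\restriction l}$ is a singleton $\{\pi(w)\}$, and the diameter bound makes $\pi$ continuous. If $x\in G_\sigma$, choose successive extensions of $\sigma$ whose sets contain $x$; this gives $w\in N_\sigma$ with $\pi(w)=x$. So $\pi[N_\sigma]=G_\sigma$, and $\pi$ is open and onto.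
\end{proof}

Recall that in any topological space the sets with the \emph{Baire property} (equal to an open set modulo a meager set) form a $\sigma$-algebra containing the open sets, and that a nonmeager set with the Baire property is comeager in some nonempty open set. The fibers $F_x=\pi^{-1}(x)$ are nonempty and closed, hence Polish, so their nonempty open subsets are nonmeager. For Borel $A\subseteq\omega^\omega$ and $\sigma\in\omega^{<\omega}$ put
\begin{align*}
A^{\triangle\sigma}&=\{x\in\mathcal Z: A\cap N_\sigma\cap F_x\text{ is nonmeager in }F_x\},\\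
A^{*\sigma}&=\mathcal Z\setminus(\omega^\omega\setminus A)^{\triangle\sigma}=\{x\in\mathcal Z:(N_\sigma\cap F_x)\setminus A\text{ is meager in }F_x\}.
\end{align*}

\begin{lemma}\label{lem:cat}
If $A\in\boldsymbol\Sigma^0_r(\omega^\omega)$, then $A^{\triangle\sigma}\in\boldsymbol\Sigma^0_r(\mathcal Z)$. If $A\in\boldsymbol\Pi^0_r(\omega^\omega)$, then $A^{*\sigma}\in\boldsymbol\Pi^0_r(\mathcal Z)$.
\end{lemma}

\begin{proof}
For each $r$ the second statement follows from the first by taking complements. If $A$ is open, $A\cap N_\sigma\cap F_x$ is nonmeager exactly when it is nonempty, so $A^{\triangle\sigma}=\pi[A\cap N_\sigma]$ is open. For any Borel $A$,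
\[
A^{\triangle\sigma}=\bigcup_{\sigma'\sqsupseteq\sigma}\bigl(\pi[N_{\sigma'}]\cap A^{*\sigma'}\bigr).
\]
Indeed, if $A\cap N_\sigma\cap F_x$ is nonmeager, it is comeager in a nonempty open $O\subseteq F_x$; it then has a point $w\in O\cap N_\sigma$, and a long initial segment $\sigma'$ of $w$ has $N_{\sigma'}\cap F_x\subseteq O$. Conversely, a set comeager in a nonempty open set $N_{\sigma'}\cap F_x$ is nonmeager. Finally $(\bigcup_jA_j)^{\triangle\sigma}=\bigcup_jA_j^{\triangle\sigma}$, since countable unions of meager sets are meager. So if $A=\bigcup_jA_j$ with $A_j\in\boldsymbol\Pi^0_r$, then $A^{\triangle\sigma}$ is the countable union of the sets $\pi[N_{\sigma'}]\cap A_j^{*\sigma'}$, which are $\boldsymbol\Sigma^0_{r+1}$ by induction.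
\end{proof}

Let $f:\mathcal X\to Y$ be Borel, $\tilde X=\pi^{-1}[\mathcal X]$ and $\tilde f=f\circ\pi\restriction\tilde X$. The set $\tilde X$ is analytic and $\tilde f$ is Borel.

\begin{lemma}\label{lem:push}
Let $A_i\subseteq\omega^\omega$ be Borel sets covering $\tilde X$ with $\tilde f\restriction(A_i\cap\tilde X)\in\Lambda_{1,q}$. Then the sets $A_{i,\sigma}=\mathcal X\cap\pi[N_\sigma]\cap A_i^{*\sigma}$ cover $\mathcal X$ and $f\restriction A_{i,\sigma}\in\Lambda_{1,q}$. If $A_i\in\boldsymbol\Pi^0_r(\omega^\omega)$, then $A_{i,\sigma}\in\boldsymbol\Delta^0_{r+1}(\mathcal X)$.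
\end{lemma}

\begin{proof}
If $x\in\mathcal X$, then $F_x\subseteq\bigcup_iA_i$, so $x\in A_i^{\triangle\emptyset}$ for some $i$, and the displayed formula above gives $\sigma$ with $x\in A_{i,\sigma}$. Let $O\subseteq Y$ be open and choose $S\in\boldsymbol\Sigma^0_q(\omega^\omega)$ having the same trace as $\tilde f^{-1}[O]$ on $A_i\cap\tilde X$. Let $x\in A_{i,\sigma}$. For $w\in A_i\cap F_x$ we have $w\in S\iff f(x)\in O$, and $A_i$ is comeager in the nonempty open set $N_\sigma\cap F_x$. So $S$ is comeager in $N_\sigma\cap F_x$ if $f(x)\in O$ and meager in it otherwise; that is, $f(x)\in O\iff x\in S^{\triangle\sigma}$. Lemma~\ref{lem:cat} gives $f\restriction A_{i,\sigma}\in\Lambda_{1,q}$. If $A_i\in\boldsymbol\Pi^0_r$, then $A_{i,\sigma}$ is the intersection in $\mathcal X$ of an open set and a $\boldsymbol\Pi^0_r$ set, both $\boldsymbol\Delta^0_{r+1}$.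
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(1)]
If $\tilde X$ is covered by countably many $\boldsymbol\Pi^0_{n-1}(\tilde X)$ sets on which $\tilde f$ is $\Lambda_{1,n-1}$, Lemma~\ref{lem:push} gives $f\in\operatorname{Dec}(\Lambda_{1,n-1},\boldsymbol\Delta^0_n)$. Otherwise Proposition~\ref{prop:II} gives a closed $B$ with $\tilde f^{-1}[B]\notin\boldsymbol\Sigma^0_n(\tilde X)$, and then $f^{-1}[B]\notin\boldsymbol\Sigma^0_n(\mathcal X)$ by (B3). The alternatives exclude each other: $\operatorname{Dec}(\Lambda_{1,n-1},\boldsymbol\Delta^0_n)\subseteq\Lambda_{2,n}$ by Lemma~\ref{lem:easy}, and closed sets are $\boldsymbol\Sigma^0_2$.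
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]
If $f$ is not $\sigma$-$\Lambda_{1,q}$, then by Lemma~\ref{lem:push} the hypothesis of Proposition~\ref{prop:I} holds for $\tilde f$. Given $m$ and $Q$, it yields $\varphi:2^\omega\to\tilde X$ and $B$. The map $\pi\circ\varphi:2^\omega\to\mathcal X$ is continuous and $f\circ(\pi\circ\varphi)=\tilde f\circ\varphi$.
\end{proof}

\begin{lemma}\label{lem:sigma}
If $\mathcal X$ is Suslin, $m,q\ge1$ and $f\in\Lambda_{m,m+q-1}(\mathcal X,\mathcal Y)$, then $f$ is $\sigma$-$\Lambda_{1,q}$.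
\end{lemma}

\begin{proof}
The function $f$ is Borel since open sets are $\boldsymbol\Sigma^0_m$. Let $n=m+q-1$. By (B4) and (B1) there is $Q\in\boldsymbol\Sigma^0_{n+1}(2^\omega)\setminus\boldsymbol\Sigma^0_n(2^\omega)$. If $f$ were not $\sigma$-$\Lambda_{1,q}$, Theorem~\ref{thm:more}(2) would give $Q=\varphi^{-1}[f^{-1}[B]]$ with $B\in\boldsymbol\Sigma^0_m$, and $Q$ would be $\boldsymbol\Sigma^0_n$ by (B3).
\end{proof}

\subsection{Improving the pieces}

Lemma~\ref{lem:sigma} provides pieces with no bound on their complexity. The next lemma enlarges an arbitrary piece to one of controlled complexity.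

\begin{lemma}\label{lem:extend}
Let $\mathcal X$ be separable metrizable, $f\in\Lambda_{1,r}(\mathcal X,\mathcal Y)$, $E\subseteq\mathcal X$ and $f\restriction E\in\Lambda_{1,q}(E,\mathcal Y)$. There is $A\supseteq E$ in $\boldsymbol\Pi^0_{\max(q+1,r)}(\mathcal X)$ with $f\restriction A\in\Lambda_{1,q}(A,\mathcal Y)$.
\end{lemma}

\begin{proof}
Choose $S_i\in\boldsymbol\Sigma^0_q(\mathcal X)$ with $f^{-1}[V_i]\cap E=S_i\cap E$. Let $A$ be the set of $x$ at which the $S_i$ still locate $f(x)$:
\[
\forall i\,\bigl(x\notin S_i\text{ or }f(x)\in\overline{V_i}\bigr)\quad\text{and}\quad\forall k\ge1\,\exists i\,\bigl(\operatorname{diam}V_i<1/k\text{ and }x\in S_i\bigr).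
\]
The first condition is $\boldsymbol\Pi^0_{\max(q,r)}$ and the second is $\boldsymbol\Pi^0_{q+1}$. Points of $E$ satisfy both, as $f(x)$ has basic neighborhoods of arbitrarily small diameter. Let $x\in A$ and let $O\subseteq Y$ be open. We claim that $f(x)\in O$ if and only if $x\in S_i$ for some $i$ with $\overline{V_i}\subseteq O$. If there is such an $i$, then $f(x)\in\overline{V_i}\subseteq O$. If $f(x)\in O$, take $k$ such that the ball of radius $1/k$ about $f(x)$ lies in $O$ and $i$ with $\operatorname{diam}V_i<1/k$ and $x\in S_i$; then $f(x)\in\overline{V_i}$, so $\overline{V_i}\subseteq O$. Hence $f^{-1}[O]\cap A\in\boldsymbol\Sigma^0_q(A)$.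
\end{proof}

For $f\in\Lambda_{m,n}$ with $m\ge2$ we know only that $f\in\Lambda_{1,n}$, so Lemma~\ref{lem:extend} applied in $\mathcal X$ gives $\boldsymbol\Pi^0_n$ pieces, which is too much. This is why Dichotomy II is needed: it first cuts $\mathcal X$ into $\boldsymbol\Delta^0_n$ pieces on which $r=n-1$.

\begin{proof}[Proof of Theorem~\ref{thm:more}(3)]
Let $q=n-m+1$. A function in $\operatorname{Dec}(\Lambda_{1,q},\boldsymbol\Delta^0_n)$ is $\sigma$-$\Lambda_{1,q}$ by definition and is in $\Lambda_{m,n}\subseteq\Lambda_{2,n}$ by Lemma~\ref{lem:easy}. Conversely, let $f\in\Lambda_{2,n}$ be $\sigma$-$\Lambda_{1,q}$. Then $f$ is Borel and preimages of closed sets are $\boldsymbol\Sigma^0_n$, so part (1) gives a partition $(X_i)$ into $\boldsymbol\Delta^0_n$ sets with $f\restriction X_i\in\Lambda_{1,n-1}$. If $m=2$, then $q=n-1$ and we are done. Let $m\ge3$, so that $q+1\le n-1$. Write $X_i=\bigcup_jE_{ij}$ with $f\restriction E_{ij}\in\Lambda_{1,q}$. Lemma~\ref{lem:extend} in the space $X_i$, with $r=n-1$, gives $A_{ij}\supseteq E_{ij}$ in $\boldsymbol\Pi^0_{n-1}(X_i)$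 with $f\restriction A_{ij}\in\Lambda_{1,q}$. Each $A_{ij}$ is the intersection of $X_i$ with a $\boldsymbol\Pi^0_{n-1}(\mathcal X)$ set, so it is $\boldsymbol\Delta^0_n(\mathcal X)$, and the $A_{ij}$ cover $\mathcal X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Lemma~\ref{lem:easy} gives one inclusion, and the equality when $m=1$. Let $2\le m\le n$ and $f\in\Lambda_{m,n}$. Then $f\in\Lambda_{2,n}$, and $f$ is $\sigma$-$\Lambda_{1,n-m+1}$ by Lemma~\ref{lem:sigma}. Apply Theorem~\ref{thm:more}(3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(4)]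
(ii)$\Rightarrow$(i) is Lemma~\ref{lem:sigma}. (i)$\Rightarrow$(iii): Lemma~\ref{lem:extend} covers $\mathcal X$ by suitable $\boldsymbol\Pi^0_{n-1}$ sets, where $n=\max(q+1,r)+1$, and these are $\boldsymbol\Delta^0_n$. (iii)$\Rightarrow$(ii): apply Lemma~\ref{lem:easy} with $m=n-q+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(5)]
Let $S\in\boldsymbol\Pi^0_{n-1}(2^\omega)\setminus\boldsymbol\Sigma^0_{n-1}(2^\omega)$ and let $f:2^\omega\to\{0,1\}$ be its indicator function. All preimages under $f$ are $\boldsymbol\Delta^0_n$, so $f\in\Lambda_{m,n}$. Suppose $f\in\operatorname{Dec}(\Lambda_{1,n-m+1},\boldsymbol\Delta^0_{n-1})$ with pieces $X_i$. Since $n-m+1\le n-1$, each $S\cap X_i$ is $\boldsymbol\Sigma^0_{n-1}(X_i)$, hence $\boldsymbol\Sigma^0_{n-1}(2^\omega)$, and so is $S$, a contradiction.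

Now let $m<n$, $q=n-m+1\ge2$ and $S\in\boldsymbol\Sigma^0_{n+1}(2^\omega)\setminus\boldsymbol\Sigma^0_n(2^\omega)$. Since $n+1=(q-1)+(m+1)$, (U1) and (U2) give sets $A_i\in\boldsymbol\Pi^0_{q-1}\subseteq\boldsymbol\Delta^0_q$ with $S\in\Sigma_{m+1}(\{A_i:i\in\omega\})$. Define $f:2^\omega\to2^\omega$ by $f(\alpha)(i)=1\iff\alpha\in A_i$. Preimages of basic clopen sets are $\boldsymbol\Delta^0_q$, so $f\in\Lambda_{1,q}\subseteq\Lambda_{m,n}$. Each $A_i$ is the preimage of an open set, so by (U3) $S=f^{-1}[B]$ with $B\in\boldsymbol\Sigma^0_{m+1}(2^\omega)$. Thus $f\notin\Lambda_{m+1,n}$, and $\Lambda_{m+1,n}\supseteq\operatorname{Dec}(\Lambda_{1,n-m},\boldsymbol\Delta^0_n)$ by Lemma~\ref{lem:easy}.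
\end{proof}

\section{Towers of orders on the binary tree}\label{sec:towers}

A continuous map $\varphi$ on $2^\omega$ is built by acting at the nodes $\alpha\restriction l$, which carry only finite information about $\alpha$. To follow a set of level $d+1$, each node has to guess, and a later node may refute the guess. We record which guesses survive by $d$ successive thinnings of the order $\sqsubseteq$.

\begin{definition}\label{def:tower}
Let $\preceq_0,\dots,\preceq_d$ be partial orders on $2^{<\omega}$. For $\alpha\in2^\omega$ define the \emph{traces} $\operatorname{tr}_0(\alpha)=\{\alpha\restriction l:l\in\omega\}$ and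
\[
\operatorname{tr}_{k+1}(\alpha)=\{s\in\operatorname{tr}_k(\alpha):\forall u\in\operatorname{tr}_k(\alpha)\ (s\preceq_ku\Rightarrow s\preceq_{k+1}u)\}.
\]
The sequence is a \emph{tower of height $d$} if
\begin{itemize}
\item[(T1)] $\preceq_0$ is $\sqsubseteq$, and $s\preceq_{k+1}t$ implies $s\preceq_kt$; each $\preceq_k$ has least element $\emptyset$ and linearly orders $\{s:s\preceq_kt\}$ for every $t$;
\item[(T2)] if $s\preceq_ku\preceq_kt$ and $s\preceq_{k+1}t$, then $s\preceq_{k+1}u$;
\item[(T3)] each $\operatorname{tr}_k(\alpha)$ is an infinite $\preceq_k$-chain closed under $\preceq_k$-predecessors.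
\end{itemize}
\end{definition}

Read $s\preceq_kt$ as ``$t$ still believes the level-$k$ guess of $s$''; then $\operatorname{tr}_k(\alpha)$ consists of the initial segments of $\alpha$ that are never refuted, and (T2) says that a refutation is final. Put $[s]_k=\{\alpha:s\in\operatorname{tr}_k(\alpha)\}$. By (T3), $[\emptyset]_k=2^\omega$, $s\preceq_kt$ implies $[t]_k\subseteq[s]_k$, and $[s]_k\cap[t]_k\neq\emptyset$ forces $s,t$ to be $\preceq_k$-comparable. So the sets $[s]_k$ form a basis of a topology $\mathcal O_k$ on $2^\omega$, and $\mathcal O_0$ is the usual one. For $t\ne\emptyset$ let $p_k(t)$ be the largest strict $\preceq_k$-predecessor of $t$; it exists because the predecessors are initial segments of $t$. We have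
\begin{equation}\label{eq:pred}
p_{k+1}(t)\preceq_{k+1}p_k(t)\qquad(0\le k<d),
\end{equation}
because $p_{k+1}(t)$ is a strict $\preceq_k$-predecessor of $t$, so $p_{k+1}(t)\preceq_kp_k(t)\preceq_kt$, and (T2) applies.

\begin{example}\label{ex:tower}
Let $\lambda(s)=1$ if $s$ ends in $0$ and $\lambda(s)=0$ otherwise, and let $s\preceq_1t$ mean that $s\sqsubseteq t$ and $\lambda(s)\le\lambda(u)$ whenever $s\sqsubseteq u\sqsubseteq t$. The arrows of Figure~\ref{fig:tree} go from $t$ to $p_1(t)$. The trace $\operatorname{tr}_1(\alpha)$ consists of $\emptyset$, the initial segments ending in $1$, and those after which $\alpha$ is zero. So $[s]_1=N_s$ if $\lambda(s)=0$ and $[s]_1=\{s0^\omega\}$ if $\lambda(s)=1$: the set $S$ of Section~\ref{sub:n2} has become closed.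
\end{example}

The general step uses the same recipe. To handle infinitely many closed sets $F_j$, the label $\lambda$ works as a priority: it drops to $j$ at the node where we learn that $\alpha\notin F_j$, and this refutes every node with a larger label.

\begin{lemma}\label{lem:step}
Let $\preceq_0,\dots,\preceq_k$ be a tower and let $F_j$ $(j\in\omega)$ be $\mathcal O_k$-closed sets. There is an order $\preceq_{k+1}$ extending the tower to height $k+1$ such that $\mathcal O_k\subseteq\mathcal O_{k+1}$ and every $F_j$ is $\mathcal O_{k+1}$-open.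
\end{lemma}

\begin{proof}
Let $C_j=\{t:[t]_k\cap F_j=\emptyset\}$. It is upward closed for $\preceq_k$, and since $F_j$ is closed, $\alpha\notin F_j$ if and only if $\operatorname{tr}_k(\alpha)\cap C_j\ne\emptyset$. Let $h(t)$ be the number of strict $\preceq_k$-predecessors of $t$. Put $\lambda(\emptyset)=0$ and, for $t\ne\emptyset$,
\[
\lambda(t)=\min\bigl(\{h(t)\}\cup\{j:t\in C_j,\ p_k(t)\notin C_j\}\bigr),
\]
\[
s\preceq_{k+1}t\iff s\preceq_kt\ \text{ and }\ \lambda(s)\le\lambda(u)\text{ whenever }s\preceq_ku\preceq_kt .
\]

\emph{(T1) and (T2).} Reflexivity, antisymmetry and (T2) are read off the definition, and $\emptyset$ is least because $\lambda(\emptyset)=0$. For transitivity let $s\preceq_{k+1}t\preceq_{k+1}v$ and $s\preceq_ku\preceq_kv$. The nodes $u,t$ are $\preceq_k$-comparable, being below $v$. If $u\preceq_kt$, then $\lambda(s)\le\lambda(u)$; if $t\preceq_ku$, then $\lambda(s)\le\lambda(t)\le\lambda(u)$. If $s,u\preceq_{k+1}t$, say $s\preceq_ku$, then $s\preceq_{k+1}u$ by (T2), so predecessors are linearly ordered.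

\emph{(T3).} List $\operatorname{tr}_k(\alpha)$ in increasing order as $s_0,s_1,\dots$. By closure under predecessors, $h(s_i)=i$, $p_k(s_i)=s_{i-1}$, and the nodes between $s_i$ and $s_{i'}$ are the $s_{i''}$ with $i\le i''\le i'$. Hence
\[
\operatorname{tr}_{k+1}(\alpha)=\{s_i:\lambda(s_i)\le\lambda(s_{i'})\text{ for all }i'\ge i\}.
\]
If $\lambda(s_i)=j$, then $i=j$ or $s_i$ is the first node of the trace in $C_j$. So each value is taken at most twice and $\lambda(s_i)\to\infty$. For each $i_0$, a node minimizing $\lambda$ among the $s_i$ with $i\ge i_0$ is in $\operatorname{tr}_{k+1}(\alpha)$, which is therefore infinite. It is a $\preceq_{k+1}$-chain by its definition. If $s\preceq_{k+1}s_i\in\operatorname{tr}_{k+1}(\alpha)$, then $s=s_{i_1}$ with $i_1\le i$, $\lambda(s)\le\lambda(s_{i'})$ for $i_1\le i'\le i$, and $\lambda(s)\le\lambda(s_i)\le\lambda(s_{i'})$ for $i'\ge i$; so $s\in\operatorname{tr}_{k+1}(\alpha)$.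

\emph{Topologies.} If $\alpha\in[s]_k$, take $s'\in\operatorname{tr}_{k+1}(\alpha)$ with $s\preceq_ks'$. Then $\alpha\in[s']_{k+1}\subseteq[s']_k\subseteq[s]_k$, so $\mathcal O_k\subseteq\mathcal O_{k+1}$. Let $\alpha\in F_j$ and take $s\in\operatorname{tr}_{k+1}(\alpha)$ with $\lambda(s)>j$. Then $s\notin C_j$, since $\alpha\in[s]_k\cap F_j$. We show $[s]_{k+1}\subseteq F_j$. Let $\beta\in[s]_{k+1}$. The nodes of $\operatorname{tr}_k(\beta)$ below $s$ are not in $C_j$, which is upward closed. The nodes above $s$ have label at least $\lambda(s)>j$, whereas the first of them to enter $C_j$ would have label at most $j$. So $\operatorname{tr}_k(\beta)\cap C_j=\emptyset$ and $\beta\in F_j$.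
\end{proof}

\begin{lemma}\label{lem:tower}
Let $d,m\ge1$ and let $Q\subseteq2^\omega$ be $\boldsymbol\Sigma^0_{d+m}$ (resp.\ $\boldsymbol\Pi^0_{d+m}$). There is a tower of height $d$ with $Q\in\Sigma_m(\mathcal O_d)$ (resp.\ $Q\in\Pi_m(\mathcal O_d)$).
\end{lemma}

\begin{proof}
By complementation it suffices to treat $\boldsymbol\Sigma^0_{d+m}$. We build the tower so that $Q\in\Sigma_{d+m-k}(\mathcal O_k)$ for $k\le d$. This holds for $k=0$. If it holds for $k<d$, then $r=d+m-k\ge2$, and (U1), (U2) give $\mathcal O_k$-closed sets $F_j$ with $Q\in\Sigma_{r-1}(\{F_j:j\in\omega\})$. Lemma~\ref{lem:step} makes them $\mathcal O_{k+1}$-open, so $Q\in\Sigma_{r-1}(\mathcal O_{k+1})$.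
\end{proof}

\section{Effective tools}\label{sec:effective}

From now on $X\subseteq\omega^\omega$ is a nonempty analytic set and $f:X\to Y$ is Borel. The construction needs a countable family of subsets of $X$ that contains the sets $f^{-1}[V_i]$, is stable under all the operations of Section~\ref{sub:n2}, and has a completeness property. The $\Sigma^1_1$ sets are such a family.

\subsection{Background}

A set $A\subseteq\omega^\omega$ is $\Sigma^1_1$ if $A=\{x:\exists w\ (x,w)\in[T]\}$ for a recursive tree $T$ on $\omega\times\omega$, where $[T]$ is the set of infinite branches; the definition extends to finite products of copies of $\omega$ and $\omega^\omega$. The $\Pi^1_1$ sets are the complements, and $\Delta^1_1=\Sigma^1_1\cap\Pi^1_1$. A point of $\omega^\omega$ is $\Delta^1_1$ if its graph is. There are countably many $\Sigma^1_1$ sets, and $\Delta^1_1$ sets are Borel. For $U\subseteq\omega\times\omega^\omega$, $U_a$ is the section at $a$. For $\varepsilon\in\omega^\omega$, a $\Sigma^0_1(\varepsilon)$ set is a union of a family of basic clopen sets that is recursively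 enumerable in $\varepsilon$; $\Pi^0_j(\varepsilon)$ sets are complements of $\Sigma^0_j(\varepsilon)$ sets, and $\Sigma^0_{j+1}(\varepsilon)$ sets are obtained from $\Pi^0_j(\varepsilon)$ sets by an existential quantifier over $\omega$. We use these facts.
\begin{itemize}
\item[(E1)] $\Sigma^1_1$ contains the arithmetical sets and is closed under $\wedge$, $\vee$, both quantifiers over $\omega$, existential quantifiers over $\omega^\omega$ and recursive substitutions.
\item[(E2)] For each $j\ge1$ there is an enumeration $(P^\varepsilon_e)_{e\in\omega}$ of the $\Pi^0_j(\varepsilon)$ subsets of $\omega^\omega$ such that the relation $x\in P^\varepsilon_e$ is arithmetical in $(\varepsilon,e,x)$. These sets are $\boldsymbol\Pi^0_j$, and they are $\Delta^1_1$ if $\varepsilon\in\Delta^1_1$.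
\item[(E3)] (Kleene) If $R(\varepsilon,\dots)$ is $\Pi^1_1$, so is $\exists\varepsilon\in\Delta^1_1\ R(\varepsilon,\dots)$.
\item[(E4)] There are a $\Pi^1_1$ set $\mathcal C\subseteq\omega$ and sets $G^+\in\Pi^1_1$, $G^-\in\Sigma^1_1$ in $\omega\times\omega^\omega$ such that $G^+_c=G^-_c$ for $c\in\mathcal C$ and the sets $G^+_c$ $(c\in\mathcal C)$ are exactly the $\Delta^1_1$ subsets of $\omega^\omega$.
\item[(E5)] There are a set $I\subseteq\omega$ that is $\Pi^1_1$ and not $\Sigma^1_1$, and trees $S_e\ni\emptyset$ on $\omega$, recursive uniformly in $e$, with $e\in I\iff S_e$ is well-founded.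
\item[(E6)] (Louveau \cite{Louveau}) Let $A,A'\subseteq\omega^\omega$ be disjoint $\Sigma^1_1$ sets and $j\ge1$. If some $P\in\boldsymbol\Pi^0_j$ satisfies $A\subseteq P$ and $P\cap A'=\emptyset$, then there is such a $P$ in $\Pi^0_j(\varepsilon)$ with $\varepsilon\in\Delta^1_1$.
\end{itemize}
All of this holds relative to any oracle $z\in\omega^\omega$ (replace ``recursive'' by ``recursive in $z$''), and every analytic set is $\Sigma^1_1(z)$ for some $z$. Since $X$ is analytic and $f$ is Borel, we can fix $z$ such that $X$, $\{(i,x):x\in X,\ f(x)\in V_i\}$ and $\{(i,x):x\in X,\ f(x)\notin V_i\}$ are $\Sigma^1_1(z)$ and $\{(i,j):V_i\cap V_j=\emptyset\}$ is recursive in $z$. This is where the Suslin hypothesis enters. \emph{Everything below is relativized to $z$, which is omitted from the notation.} A point $y$ is outside $\overline{V_i}$ exactly when it lies in some $V_j$ disjoint from $V_i$, so $\{(i,x):x\in X,\ f(x)\notin\overline{V_i}\}$ is $\Sigma^1_1$.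

\subsection{The closure operators $\operatorname{cl}_k$}

A function is $\Lambda_{1,k}$ as soon as it is continuous for a topology whose open sets are $\boldsymbol\Sigma^0_k$. This suggests the following topologies on $\omega^\omega$. Let $\tau_1$ be the usual topology, with basis the sets $N_\sigma$. For $k\ge2$ let $\tau_k$ have as basis the sets that are both $\Sigma^1_1$ and $\boldsymbol\Pi^0_{k-1}$, a countable family closed under finite intersections. Then $\tau_k\subseteq\tau_{k+1}$, every $\tau_k$-open set is $\boldsymbol\Sigma^0_k$, and every $\tau_k$-basic set is $\Sigma^1_1$. Let $\operatorname{cl}_k$ be the closure for $\tau_k$, so that $\operatorname{cl}_{k+1}(E)\subseteq\operatorname{cl}_k(E)$. The key property is that a closure at one level is open at the next.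

\begin{lemma}\label{lem:cl}
If $U\subseteq\omega\times\omega^\omega$ is $\Sigma^1_1$, then so is $\{(a,x):x\in\operatorname{cl}_k(U_a)\}$. If $E$ is $\Sigma^1_1$, then $\operatorname{cl}_k(E)$ is $\Sigma^1_1$ and $\boldsymbol\Pi^0_k$, hence $\tau_{k+1}$-open.
\end{lemma}

\begin{proof}
The complement of $\operatorname{cl}_k(E)$ is $\tau_k$-open, so $\operatorname{cl}_k(E)$ is $\boldsymbol\Pi^0_k$. It remains to prove the first statement. For $k=1$, $x\in\operatorname{cl}_1(U_a)\iff\forall l\,\exists y\in U_a\ (y\restriction l=x\restriction l)$. Let $k\ge2$ and take $j=k-1$ in (E2). We claim that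
\[
x\notin\operatorname{cl}_k(U_a)\iff\exists\varepsilon\in\Delta^1_1\ \exists e\ \bigl[x\in P^\varepsilon_e\ \text{ and }\ \forall y\,(y\notin P^\varepsilon_e\text{ or }y\notin U_a)\bigr].
\]
If the right side holds, $P^\varepsilon_e$ is a $\tau_k$-basic neighborhood of $x$ missing $U_a$. Conversely, if $P\ni x$ is $\tau_k$-basic and misses $U_a$, then $P$ itself separates $P$ from $U_a$, and (E6) gives a $\Pi^0_{k-1}(\varepsilon)$ set containing $P$ and missing $U_a$, with $\varepsilon\in\Delta^1_1$. The bracket is $\Pi^1_1$, so the right side is $\Pi^1_1$ by (E3).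
\end{proof}

\subsection{A Choquet game and Baire category}

The \emph{Gandy--Harrington topology} GH on $\omega^\omega$ has the $\Sigma^1_1$ sets as a basis; it refines $\tau_1$. Consider the game in which two players alternately choose nonempty $\Sigma^1_1$ sets $A_0\supseteq B_0\supseteq A_1\supseteq B_1\supseteq\cdots$.

\begin{lemma}\label{lem:game}
The second player has a strategy $\rho$ such that $\bigcap_jA_j=\bigcap_jB_j$ is a singleton in every play where $B_j=\rho(A_0,B_0,\dots,A_j)$ for all $j$.
\end{lemma}

\begin{proof}
For each $\Sigma^1_1$ set $A$ fix a recursive tree $T_A$ projecting onto it. The second player builds on the side sequences $\sigma_j\in\omega^j$ and $v^j_i\in\omega^j$ $(i\le j)$ and plays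
\[
B_j=A_j\cap\{x\in N_{\sigma_j}:\forall i\le j\ \exists w\in N_{v^j_i}\ (x,w)\in[T_{A_i}]\}.
\]
At step $j$ he picks $x\in A_j$ and $w_j$ with $(x,w_j)\in[T_{A_j}]$. If $j>0$, then $x\in B_{j-1}$, so $x$ extends $\sigma_{j-1}$ and there are $w_i$ extending $v^{j-1}_i$ with $(x,w_i)\in[T_{A_i}]$ for $i<j$. He puts $\sigma_j=x\restriction j$ and $v_i^j=w_i\restriction j$; then $x\in B_j$. In the limit, $x=\bigcup_j\sigma_j$ and $w_i=\bigcup_jv^j_i$ satisfy $(x,w_i)\in[T_{A_i}]$, since $(\sigma_j,v_i^j)\in T_{A_i}$ for $j\ge i$. So $x\in\bigcap_iA_i$, and it is the only point because $B_j\subseteq N_{\sigma_j}$.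
\end{proof}

For a $\Sigma^1_1$ set $E$, ``$A$ is comeager in $E$'' will mean that $E\setminus A$ is meager in $E$ for GH. A nonempty $\Sigma^1_1$ set $E$ is nonmeager in itself: given GH-open sets $O_j$ dense in $E$, play $A_0\subseteq E\cap O_0$ and $A_{j+1}\subseteq B_j\cap O_{j+1}$ against $\rho$. Borel subsets of $\omega^\omega$ have the Baire property for GH. Therefore:
\begin{itemize}
\item[(G1)] a Borel set that is nonmeager in a $\Sigma^1_1$ set $E$ is comeager in a nonempty $\Sigma^1_1$ set $E'\subseteq E$; if a nonempty $\Sigma^1_1$ set is covered by countably many Borel sets, this applies to one of them;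
\item[(G2)] a set comeager in $E$ is comeager in, and meets, every nonempty $\Sigma^1_1$ set $E'\subseteq E$.
\end{itemize}

\begin{lemma}\label{lem:comeager}
Let $k\ge1$. If $A\in\boldsymbol\Pi^0_k(\omega^\omega)$ is comeager in a nonempty $\Sigma^1_1$ set $E$, then $A$ is comeager in $\operatorname{cl}_k(E)$.
\end{lemma}

\begin{proof}
For $k=1$: by (G2), $A$ meets every nonempty $N_\sigma\cap E$, and $A$ is closed, so $\operatorname{cl}_1(E)\subseteq A$. Assume the statement for $k$ and let $A=\omega^\omega\setminus\bigcup_jA_j$ with $A_j\in\boldsymbol\Pi^0_k$. If $A$ is not comeager in $\operatorname{cl}_{k+1}(E)$, some $A_j$ is nonmeager there, hence comeager in a nonempty $\Sigma^1_1$ set $E'\subseteq\operatorname{cl}_{k+1}(E)$ by (G1), hence comeager in $\operatorname{cl}_k(E')$ by induction. The set $\operatorname{cl}_k(E')$ is $\tau_{k+1}$-open by Lemma~\ref{lem:cl} and meets $\operatorname{cl}_{k+1}(E)$, so it meets $E$. In the nonempty $\Sigma^1_1$ set $\operatorname{cl}_k(E')\cap E$ the disjoint sets $A$ and $A_j$ are both comeager by (G2), which is impossible.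
\end{proof}

\subsection{Reflection}

\begin{lemma}\label{lem:reflect}
Let $\Phi$ be a family of $\Sigma^1_1$ subsets of $\omega^\omega$ such that $\{a:U_a\in\Phi\}$ is $\Pi^1_1$ for every $\Sigma^1_1$ set $U\subseteq\omega\times\omega^\omega$. Every $E\in\Phi$ is contained in a $\Delta^1_1$ set $G\in\Phi$.
\end{lemma}

\begin{proof}
All trees here are on $\omega$ and contain $\emptyset$. In a well-founded tree $T$ let $\operatorname{rk}_T(s)=\sup\{\operatorname{rk}_T(s^\frown l)+1:s^\frown l\in T\}$ and $\operatorname{rk}T=\operatorname{rk}_T(\emptyset)$. A map between trees is \emph{monotone} if it preserves strict extension. If $T$ is well-founded, there is a monotone map $g:S\to T$ if and only if $S$ is well-founded and $\operatorname{rk}S\le\operatorname{rk}T$. Indeed, a monotone $g$ sends an infinite branch to an infinite chain, and $\operatorname{rk}_S(s)\le\operatorname{rk}_T(g(s))$ by induction on rank. Conversely, put $g(\emptyset)=\emptyset$ and keep $\operatorname{rk}_S(s)\le\operatorname{rk}_T(g(s))$ by sending each child of $s$ to a child of $g(s)$ of at least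 equal rank.

Let $T_x=\{\emptyset\}\cup\{v:(x\restriction|v|,v)\in T_E\}$, where the recursive tree $T_E$ projects onto $E$, so that $x\in E\iff T_x$ is ill-founded. With $I$ and $S_e$ as in (E5), the set
\[
U=\{(e,x):\text{there is a monotone map }S_e\to T_x\}
\]
is $\Sigma^1_1$. If $T_x$ is ill-founded, then $x\in U_e$: send $s$ to the node of length $|s|$ on a fixed infinite branch. So $E\subseteq U_e$ for all $e$. If $e\notin I$, then $S_e$ is ill-founded and $U_e=E\in\Phi$. If $e\in I$, then $x\notin U_e$ if and only if $T_x$ is well-founded and $\operatorname{rk}T_x<\operatorname{rk}S_e$, that is, if and only if there are $l$ with $(l)\in S_e$ and a monotone map from $T_x$ to $\{s:(l)^\frown s\in S_e\}$. This condition is $\Sigma^1_1$, so $U_e\in\Delta^1_1$. If the lemma failed for $E$, we would have $\{e:U_e\in\Phi\}=\omega\setminus I$; this set would be $\Pi^1_1$, and $I$ would be $\Sigma^1_1$.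
\end{proof}

\section{Good sets and the kernel}\label{sec:kernel}

Fix $d\ge1$. We treat both dichotomies at once, in two \emph{modes}. In Dichotomy I any Borel piece is allowed, while in Dichotomy II the pieces must be $\boldsymbol\Pi^0_d(X)$, so there we pass from a set to its $\tau_d$-closure. For a $\Sigma^1_1$ set $E\subseteq X$ put
\[
\hat E=E\ \text{ in mode I},\qquad\hat E=\operatorname{cl}_d(E)\cap X\ \text{ in mode II}.
\]
In both modes $E\subseteq\hat E\subseteq X\cap\operatorname{cl}_d(E)$, and $E\mapsto\hat E$ is increasing. Call $E$ \emph{good} if there are no $x\in\hat E$ and basic $V$ with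
\begin{equation}\label{eq:bad}
f(x)\in V\quad\text{and}\quad x\in\operatorname{cl}_d(\{e\in E:f(e)\notin\overline V\}).
\end{equation}
This is a form of $\tau_d$-continuity whose failure is a $\Sigma^1_1$ statement. If $(x,V)$ satisfies \eqref{eq:bad} and $f(x)\in V'\subseteq V$, then so does $(x,V')$.

\begin{lemma}\label{lem:good}
If $E$ is good, then $f\restriction\hat E\in\Lambda_{1,d}(\hat E,Y)$.
\end{lemma}

\begin{proof}
Let $O\subseteq Y$ be open, $x\in\hat E\cap f^{-1}[O]$, and $V$ basic with $f(x)\in V\subseteq\overline V\subseteq O$. Since \eqref{eq:bad} fails, there is a $\tau_d$-basic $P\ni x$ with $f[P\cap E]\subseteq\overline V$. We show $f[P\cap\hat E]\subseteq\overline V$; in mode I there is nothing to prove. In mode II, suppose $x'\in P\cap\hat E$ and $f(x')\notin\overline V$. Take a basic $V'\ni f(x')$ with $\overline{V'}\cap\overline V=\emptyset$ and, by goodness again, a $\tau_d$-basic $P'\ni x'$ with $f[P'\cap E]\subseteq\overline{V'}$. As $x'\in\operatorname{cl}_d(E)$, there is a point in $P\cap P'\cap E$, and its value lies in $\overline V\cap\overline{V'}$,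 a contradiction. So $f^{-1}[O]\cap\hat E$ is the trace on $\hat E$ of a $\tau_d$-open set, which is $\boldsymbol\Sigma^0_d$.
\end{proof}

We remove from $X$ everything that good sets can cover. Removing all good $\Sigma^1_1$ sets would not visibly leave a $\Sigma^1_1$ set, so we remove only $\Delta^1_1$ sets and recover the rest by reflection. The \emph{kernel} is
\[
D=X\setminus\bigcup\{G:G\in\Delta^1_1,\ G\cap X\text{ is good}\}.
\]

\begin{lemma}\label{lem:kernel}
\begin{itemize}
\item[(a)] $D$ is $\Sigma^1_1$.
\item[(b)] No nonempty $\Sigma^1_1$ set $E\subseteq D$ is good.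
\item[(c)] If $D=\emptyset$, then $X$ is covered by countably many sets on which $f$ is $\Lambda_{1,d}$ and which are Borel in $X$ (mode I) or $\boldsymbol\Pi^0_d(X)$ (mode II).
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Phi$ be the family of $\Sigma^1_1$ sets $A$ with $A\cap X$ good. If $U\subseteq\omega\times\omega^\omega$ is $\Sigma^1_1$, then $U_a\notin\Phi$ if and only if
\[
\exists x\,\exists i\ \bigl[x\in\widehat{U_a\cap X},\ f(x)\in V_i,\ x\in\operatorname{cl}_d(\{e\in U_a\cap X:f(e)\notin\overline{V_i}\})\bigr],
\]
which is $\Sigma^1_1$ by Lemma~\ref{lem:cl}. So $\Phi$ satisfies the hypothesis of Lemma~\ref{lem:reflect}. (a) With (E4), the union removed from $X$ is $\{x:\exists c\ (c\in\mathcal C,\ x\in G_c^+,\ G_c^-\in\Phi)\}$, which is $\Pi^1_1$. (b) If $E\subseteq D$ is good, then $E\in\Phi$, so $E\subseteq G$ for a $\Delta^1_1$ set $G\in\Phi$, and $E\cap D=\emptyset$; thus $E=\emptyset$. (c) Take the sets $\widehat{G\cap X}$ for $G\in\Delta^1_1\cap\Phi$, and use Lemmas~\ref{lem:good} and~\ref{lem:cl}.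
\end{proof}

In mode II the point $x$ of \eqref{eq:bad} lies only in the closure of $E$, so $f(x)$ may be far from $f[E]$. The construction must control where $f(x)$ falls. This is the content of the following hypothesis.
\begin{itemize}
\item[(H)] For every nonempty $\Sigma^1_1$ set $E_0\subseteq D$ there is a nonempty $\Sigma^1_1$ set $E\subseteq E_0$ with $f[\hat E]\subseteq\overline{f[E_0]}$.
\end{itemize}
In mode I, (H) holds with $E=E_0$. In mode II its failure already yields the conclusion of Dichotomy II.

\begin{lemma}\label{lem:Hfails}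
In mode II, if (H) fails, there is a closed $B\subseteq Y$ with $f^{-1}[B]\notin\boldsymbol\Sigma^0_{d+1}(X)$.
\end{lemma}

\begin{proof}
Let $E_0$ witness the failure and $B=\overline{f[E_0]}$. Suppose $f^{-1}[B]=X\cap\bigcup_iA_i$ with $A_i\in\boldsymbol\Pi^0_d(\omega^\omega)$. The $A_i$ cover $E_0$, so by (G1) some $A_i$ is comeager in a nonempty $\Sigma^1_1$ set $E\subseteq E_0$, hence in $\operatorname{cl}_d(E)$ by Lemma~\ref{lem:comeager}. By the choice of $E_0$, $f[\hat E]\not\subseteq B$, so there is a basic $V$ disjoint from $B$ such that the $\Sigma^1_1$ set $\operatorname{cl}_d(E)\cap f^{-1}[V]$ is nonempty. By (G2), $A_i$ meets it, contradicting $A_i\cap X\subseteq f^{-1}[B]$.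
\end{proof}

\begin{lemma}\label{lem:infinite}
Assume (H). If $E\subseteq D$ is $\Sigma^1_1$ and nonempty, then $f[E]$ is infinite.
\end{lemma}

\begin{proof}
If $f[E]$ is finite, take $y\in f[E]$ and a basic $V$ with $V\cap f[E]=\{y\}$. Applied to $E\cap f^{-1}[V]$, (H) gives a nonempty $\Sigma^1_1$ set $E_1\subseteq D$ with $f[\hat E_1]=\{y\}$. For every basic neighborhood of $y$ the set inside the closure in \eqref{eq:bad} is empty, so $E_1$ is good, contradicting Lemma~\ref{lem:kernel}(b).
\end{proof}

\begin{remark}
Hypothesis (H) does fail for some functions. Take mode II, $d=1$, $X=2^\omega$, and let $f$ be the indicator function of the set $S$ of Section~\ref{sub:n2}. The points outside $S$ are recursive and their singletons are good, so $D\subseteq S$. Also $D\ne\emptyset$: otherwise Lemmas~\ref{lem:kernel}(c) and~\ref{lem:easy} give $f\in\Lambda_{2,2}$, whereas $S\notin\boldsymbol\Sigma^0_2$. As $f[D]$ is a single point, (H) fails by Lemma~\ref{lem:infinite}.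
\end{remark}

\section{Configurations and the choice of a new open set}\label{sec:config}

In this section and the next we assume that $D\ne\emptyset$ and (H) holds, and we fix a tower $\preceq_0,\dots,\preceq_d$. In mode II we also fix a set $C\subseteq2^{<\omega}$, upward closed for $\preceq_d$, with $\emptyset\notin C$. Define the set $M$ of \emph{marked} nodes, which receive an open set $W_u$, and the set $K$ of \emph{kernel} nodes, whose candidates stay in $D$:
\begin{itemize}
\item in mode I, $M=2^{<\omega}\setminus\{\emptyset\}$ and $K=2^{<\omega}$;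
\item in mode II, $M=\{t\in C:p_d(t)\notin C\}$ and $K=2^{<\omega}\setminus C$.
\end{itemize}
Let $M(s)=\{u\in M:u\preceq_ds\}$. In mode II, $M(s)$ is empty if $s\notin C$ and is a singleton if $s\in C$. The reason for this economy is that in mode II a marked node sits near a point of $\hat E$, possibly outside $D$; above it no further discontinuity is guaranteed, so no further node is marked. In both modes $t\in M$ implies $p_d(t)\in K$. For the tower of Example~\ref{ex:tower} and $C$ the set of nodes ending in $0$, the marked nodes are those of Section~\ref{sub:n2}.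

Enumerate $2^{<\omega}$ as $t_0=\emptyset,t_1,\dots$ by nondecreasing length, and let $L_j=\{t_0,\dots,t_j\}$. Each $L_j$ is closed under initial segments, hence under $\preceq_k$-predecessors.

\begin{definition}\label{def:config}
A \emph{configuration} on $L=L_j$ consists of $\sigma_s\in\omega^{<\omega}$ and $U_s\subseteq\omega^\omega$ for $s\in L$, and basic sets $W_u$ for $u\in M\cap L$, such that for $s,t\in L$ and $u\in M\cap L$:
\begin{itemize}
\item[(C0)] $|\sigma_s|\ge|s|$; $s\sqsubseteq t$ implies $\sigma_s\sqsubseteq\sigma_t$; $U_s$ is a nonempty $\Sigma^1_1$ subset of $X\cap N_{\sigma_s}$; $U_s\subseteq D$ if $s\in K$;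
\item[(C1)] if $s\preceq_kt$ and $1\le k\le d$, then $U_t\subseteq\operatorname{cl}_k(U_s)$;
\item[(C2)] if $s\preceq_dt$ and $M(s)=M(t)$, then $U_t\subseteq U_s$;
\item[(C3)] $f[U_s]\subseteq W_u$ if $u\preceq_ds$, and $f[U_s]\cap\overline{W_u}=\emptyset$ otherwise.
\end{itemize}
\end{definition}

Fix a configuration on $L=L_j$, let $t=t_{j+1}$ be the next node, and write $p_k=p_k(t)\in L$. For $u\in L$ we have
\begin{equation}\label{eq:new}
u\preceq_kt\iff u\preceq_kp_k,\qquad t\not\preceq_ku .
\end{equation}
The new node must respect its predecessor at every level at once, so its candidates are sought in, or near, the $\Sigma^1_1$ set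
\[
E=N_{\sigma_{p_0}}\cap U_{p_d}\cap\bigcap_{1\le k<d}\operatorname{cl}_k(U_{p_k}).
\]
For $d=1$ this is the set $U_\emptyset\cap N_{\sigma_0}$ met at the node $01$. In general we climb from $p_0$ to $p_d$ one level at a time.

\begin{lemma}\label{lem:nonempty}
$E\neq\emptyset$.
\end{lemma}

\begin{proof}
By \eqref{eq:pred} and (C1), $U_{p_i}\subseteq\operatorname{cl}_{i+1}(U_{p_{i+1}})$ for $0\le i<d$. Let $G_i=N_{\sigma_{p_0}}\cap U_{p_i}\cap\bigcap_{1\le k<i}\operatorname{cl}_k(U_{p_k})$, so that $G_0=U_{p_0}\ne\emptyset$ and $G_d=E$. Let $i<d$ and $x\in G_i$. The set $O=N_{\sigma_{p_0}}\cap\bigcap_{1\le k\le i}\operatorname{cl}_k(U_{p_k})$ contains $x$ and is $\tau_{i+1}$-open by Lemma~\ref{lem:cl}. Since $x\in\operatorname{cl}_{i+1}(U_{p_{i+1}})$, the set $O\cap U_{p_{i+1}}=G_{i+1}$ is nonempty.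
\end{proof}

\subsection{Reducing a configuration}

If $t$ is marked and receives $W_t=V$, then (C3) forces us to remove $f^{-1}[\overline V]$ from every $U_s$, and (C1), (C2) propagate the removal upward. For $V$ basic, define $U_s^V$ $(s\in L)$ by recursion on $|s|$ as the set of $x\in U_s$ such that
\begin{itemize}
\item[(R1)] $f(x)\notin\overline V$;
\item[(R2)] $x\in\operatorname{cl}_k(U_r^V)$ whenever $r\ne s$, $r\preceq_ks$ and $1\le k\le d$;
\item[(R3)] $x\in U_r^V$ whenever $r\neq s$, $r\preceq_ds$ and $M(r)=M(s)$.
\end{itemize}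
Let
\[
E^V=N_{\sigma_{p_0}}\cap U^V_{p_d}\cap\bigcap_{1\le k<d}\operatorname{cl}_k(U^V_{p_k})\subseteq E .
\]
By induction on $|s|$ these sets are $\Sigma^1_1$ and they grow when $V$ shrinks. Also $f[E^V]\cap\overline V=\emptyset$. If all $U_s^V$ are nonempty, replacing each $U_s$ by $U_s^V$ gives again a configuration on $L$: (C1) and (C2) are (R2) and (R3), while (C0) and (C3) pass to nonempty subsets.

A family of basic sets is \emph{separated} if their closures are pairwise disjoint. The counting remark of Section~\ref{sub:n2} becomes the following lemma.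

\begin{lemma}\label{lem:count}
There are integers $b_s$ $(s\in L)$ and $b_E$ such that, for every separated family $\mathcal V$, each $x\in U_s$ satisfies $x\notin U_s^V$ for at most $b_s$ sets $V\in\mathcal V$, and each $x\in E$ satisfies $x\notin E^V$ for at most $b_E$ sets $V\in\mathcal V$.
\end{lemma}

\begin{proof}
Induction on $|s|$. Let $x\in U_s$. Condition (R1) fails for at most one $V\in\mathcal V$. Consider an instance $(r,k)$ of (R2), and let $\mathcal V'\subseteq\mathcal V$ have $b_r+1$ members. Every point of $U_r$ lies in $U_r^V$ for some $V\in\mathcal V'$, so $U_r=\bigcup_{V\in\mathcal V'}U_r^V$ and $\operatorname{cl}_k(U_r)=\bigcup_{V\in\mathcal V'}\operatorname{cl}_k(U_r^V)$, the union being finite. As $x\in\operatorname{cl}_k(U_r)$ by (C1), the instance holds for some $V\in\mathcal V'$; so it fails for at most $b_r$ members of $\mathcal V$. For an instance $r$ of (R3), $x\in U_r$ by (C2), so it fails at most $b_r$ times. Thus $b_s=1+(d+1)\sum_{r\sqsubseteq s,\,r\ne s}b_r$ works. A point of $E$ lies in $U_{p_d}$ and in $\operatorname{cl}_k(U_{p_k})$ for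 $1\le k<d$, so the same two arguments show that $b_E=\sum_{k=1}^db_{p_k}$ works.
\end{proof}

Let $Z_L$ be the set of \emph{forbidden values}: those $y\in Y$ for which there is $s\in L$ with $U_s^V=\emptyset$ for all basic $V\ni y$.

\begin{lemma}\label{lem:forbidden}
$Z_L$ is finite. If $y\notin Z_L$, there is an open $O\ni y$ such that $U_s^V\ne\emptyset$ for all $s\in L$ and all basic $V\subseteq O$.
\end{lemma}

\begin{proof}
If $b_s+1$ distinct points were forbidden by the same $s$, small neighborhoods of them would form a separated family of $b_s+1$ sets $V$ with $U_s^V=\emptyset$, and any point of $U_s$ would contradict Lemma~\ref{lem:count}. If $y\notin Z_L$, choose for each $s$ a basic $V_{(s)}\ni y$ with $U_s^{V_{(s)}}\ne\emptyset$ and let $O$ be their intersection.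
\end{proof}

\subsection{Discontinuities that survive the reduction}

Lemma~\ref{lem:kernel}(b) gives a point $x$ in the closure of $\{e\in E:f(e)\notin\overline V\}$. Condition (C1) for the new node asks for more: $x$ must be in the closure of the smaller set $E^V$, whose points also survive the propagated removals. The bound $b_E$ closes the gap. If the stronger property never held, each discontinuity would let us trade one set of a separated family for two, and the family would outgrow $b_E$.

\begin{lemma}\label{lem:survive}
Assume $p_d\in K$. For every nonempty $\Sigma^1_1$ set $E'\subseteq E$ there are $x\in\hat{E'}$ and a basic $V\ni f(x)$ with $x\in\operatorname{cl}_d(E'\cap E^V)$.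
\end{lemma}

\begin{proof}
Note that $E\subseteq U_{p_d}\subseteq D$. Suppose the lemma fails for $E'$:
\begin{itemize}
\item[$(\dagger)$] $x\notin\operatorname{cl}_d(E'\cap E^V)$ for all $x\in\hat{E'}$ and all basic $V\ni f(x)$.
\end{itemize}
Say that $V$ \emph{kills} a set $G$ if $G\cap E^V=\emptyset$. If $f[G]\subseteq V$, then $V$ kills $G$. Let $c$ be the largest integer for which some nonempty $\Sigma^1_1$ set $E_1\subseteq E'$ is killed by all members of a separated family $V^1,\dots,V^c$. It exists, since $c\le b_E$ by Lemma~\ref{lem:count}, and $c\ge1$, since any nonempty $E'\cap f^{-1}[V]$ is killed by $V$. Fix such $E_1,V^1,\dots,V^c$.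

Let $e\in E_1$. The point $f(e)$ lies in at most one of the closures, so after renumbering $f(e)\notin\overline{V^l}$ for $2\le l\le c$. Take a basic $V'\ni f(e)$ with $\overline{V'}\cap\overline{V^l}=\emptyset$ for $2\le l\le c$. By (H) there is a nonempty $\Sigma^1_1$ set $E_2\subseteq E_1\cap f^{-1}[V']$ with $f[\hat E_2]\subseteq\overline{V'}$.

By Lemma~\ref{lem:kernel}(b), $E_2$ is not good: there are $x\in\hat E_2$ and a basic $V\ni f(x)$ with $x\in\operatorname{cl}_d(\{e'\in E_2:f(e')\notin\overline V\})$. Since $f(x)\in\overline{V'}$, we may shrink $V$ so that $\overline V\cap\overline{V^l}=\emptyset$ for $2\le l\le c$. As $x\in\hat{E'}$, $(\dagger)$ gives a $\tau_d$-basic $P\ni x$ with $P\cap E'\cap E^V=\emptyset$. The set $E_3=\{e'\in P\cap E_2:f(e')\notin\overline V\}$ is $\Sigma^1_1$, nonempty, and killed by $V$. Let $e'\in E_3$. Then $f(e')\notin\overline V$, and $f(e')\in V'$ lies outside $\overline{V^2},\dots,\overline{V^c}$. Take a basic $V''\ni f(e')$ whose closure misses $\overline V,\overline{V^2},\dots,\overline{V^c}$. The nonempty $\Sigma^1_1$ set $E_3\cap f^{-1}[V'']\subseteq E_1$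 is killed by each of $V'',V,V^2,\dots,V^c$, a separated family with $c+1$ members. This contradicts the maximality of $c$.
\end{proof}

\begin{lemma}\label{lem:choice}
Assume $p_d\in K$. There are a nonempty $\Sigma^1_1$ set $E'\subseteq E$, a point $x\in\hat{E'}$ and a basic $V\ni f(x)$ such that
\begin{itemize}
\item[(a)] $x\in\operatorname{cl}_d(E'\cap E^V)$;
\item[(b)] $U_s^V\ne\emptyset$ for all $s\in L$;
\item[(c)] $V\subseteq W_u$ for $u\in M(p_d)$, and $\overline V\cap\overline{W_u}=\emptyset$ for $u\in(M\cap L)\setminus M(p_d)$.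
\end{itemize}
\end{lemma}

\begin{proof}
Since $\emptyset\ne E\subseteq D$, Lemmas~\ref{lem:infinite} and~\ref{lem:forbidden} give $e\in E$ with $f(e)\notin Z_L$. By (C3) for $p_d$, $f(e)\in W_u$ for $u\in M(p_d)$ and $f(e)\notin\overline{W_u}$ for the other $u\in M\cap L$. So there is a basic $V'\ni f(e)$ whose closure misses $Z_L$, lies in $W_u$ for $u\in M(p_d)$, and misses $\overline{W_u}$ for the other $u$. By (H) there is a nonempty $\Sigma^1_1$ set $E'\subseteq E\cap f^{-1}[V']$ with $f[\hat{E'}]\subseteq\overline{V'}$. Lemma~\ref{lem:survive} gives $x\in\hat{E'}$ and $V$ satisfying (a). Since $f(x)\in\overline{V'}$, shrinking $V$ around $f(x)$ secures (b), by Lemma~\ref{lem:forbidden}, and (c). It preserves (a) because $E^V$ grows.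
\end{proof}

\section{The construction}\label{sec:construction}

\begin{proposition}\label{prop:phi}
Under the assumptions of Section~\ref{sec:config} there are a continuous $\varphi:2^\omega\to X$ and open sets $W_u\subseteq Y$ $(u\in M)$ such that for all $\alpha\in2^\omega$ and $u\in M$,
\[
f(\varphi(\alpha))\in W_u\iff u\in\operatorname{tr}_d(\alpha).
\]
\end{proposition}

\begin{proof}
We build configurations on $L_0,L_1,\dots$. The $\sigma_s$ and $W_u$ are never changed once chosen; the $U_s$ may shrink. To obtain a limit point we play the game of Lemma~\ref{lem:game} along $\preceq_d$-chains. For a node $t$ let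
\[
\operatorname{hist}(t)=\{r\ne t:r\preceq_dt\text{ and }(r\in K\Leftrightarrow t\in K)\}.
\]
When $t$ is added we choose a nonempty $\Sigma^1_1$ set $A_t$ and let $B_t$ be the answer of $\rho$ to the sequence formed by the pairs $(A_r,B_r)$, $r\in\operatorname{hist}(t)$ in increasing order, followed by $A_t$. The initial value of $U_t$ is $B_t$, so $U_t\subseteq B_t\subseteq A_t$ at all later times. We check below that this sequence is a legal play. For the root, which is in $K$, put $\sigma_\emptyset=\emptyset$ and $A_\emptyset=D$.

Suppose we have a configuration on $L=L_j$, and let $t=t_{j+1}$, $p_k$, $E$ be as in Section~\ref{sec:config}. By \eqref{eq:new}, only pairs with $t$ on top are new in (C1) and (C2).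

\emph{Case a: $t\notin M$.} We are in mode II. If $t\in C$ then $p_d\in C$ because $t\notin M$, and if $p_d\in C$ then $t\in C$. So $t\in K\Leftrightarrow p_d\in K$, and $M(t)=M(p_d)$. Take $x\in E$ by Lemma~\ref{lem:nonempty}, put $\sigma_t=x\restriction l$ with $l\ge\max(|t|,|\sigma_{p_0}|)$, and $A_t=E\cap N_{\sigma_t}$. The old sets are unchanged. (C0): $\sigma_{p_0}\sqsubseteq\sigma_t$ as $x\in N_{\sigma_{p_0}}$, and if $t\in K$ then $U_t\subseteq U_{p_d}\subseteq D$. (C1): if $s\preceq_kt$ and $s\ne t$, then $s\preceq_kp_k$, so $U_t\subseteq E\subseteq\operatorname{cl}_k(U_{p_k})\subseteq\operatorname{cl}_k(U_s)$. (C2): if $s\preceq_dt$, $s\ne t$ and $M(s)=M(t)$, then $s\preceq_dp_d$ and $M(s)=M(p_d)$, so $U_t\subseteq U_{p_d}\subseteq U_s$. (C3): there is no new $W_u$, and for old $u$ use $U_t\subseteq U_{p_d}$ and \eqref{eq:new}.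

\emph{Case b: $t\in M$.} Then $p_d\in K$. Let $E',x,V$ be given by Lemma~\ref{lem:choice}. We have $x\in\operatorname{cl}_d(E)\subseteq\operatorname{cl}_1(E)\subseteq N_{\sigma_{p_0}}$, the last set being closed. Put $W_t=V$, $\sigma_t=x\restriction l$ with $l\ge\max(|t|,|\sigma_{p_0}|)$,
\[
A'=N_{\sigma_t}\cap f^{-1}[V]\cap\operatorname{cl}_d(E'\cap E^V),
\]
and $A_t=A'\cap E'$ in mode I, $A_t=A'$ in mode II. The set $A_t$ is $\Sigma^1_1$ and contains $x$ (in mode I, $x\in\hat{E'}=E'$). Replace $U_s$ by $U_s^V$ for all $s\in L$; by Lemma~\ref{lem:choice}(b) this is a configuration on $L$. It remains to check the conditions that involve $t$. (C0): $U_t\subseteq X\cap N_{\sigma_t}$; in mode I, $U_t\subseteq E'\subseteq D$; in mode II, $t\notin K$. (C1): if $s\preceq_kt$, $s\ne t$ and $1\le k\le d$, then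
\[
U_t\subseteq\operatorname{cl}_d(E^V)\subseteq\operatorname{cl}_k(E^V)\subseteq\operatorname{cl}_k(U^V_{p_k})\subseteq\operatorname{cl}_k(U^V_s),
\]
by the definition of $E^V$ and by (C1) for $s\preceq_kp_k$ in the reduced configuration. (C2) is vacuous, since $t\in M(t)\setminus M(s)$ for $s\in L$. (C3): for $u=t$ and $s\in L$ we have $t\not\preceq_ds$ and $f[U_s^V]\cap\overline V=\emptyset$ by (R1); for $u=s=t$, $f[U_t]\subseteq V$; for $s=t$ and $u\in M\cap L$, $u\preceq_dt$ means $u\in M(p_d)$, and Lemma~\ref{lem:choice}(c) applies since $f[U_t]\subseteq V$.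

\emph{Legality.} Suppose $p_d\in\operatorname{hist}(t)$. Then $\operatorname{hist}(t)=\operatorname{hist}(p_d)\cup\{p_d\}$, and we are in case a or in mode I, because in mode II a marked $t$ has $t\notin K$ and $p_d\in K$. In both situations $A_t\subseteq E\subseteq U_{p_d}\subseteq B_{p_d}$, with the value of $U_{p_d}$ before the step, so $A_t$ is a legal move after the play attached to $p_d$. If $p_d\notin\operatorname{hist}(t)$, we are in mode II with $t\in C$, $p_d\notin C$; all strict $\preceq_d$-predecessors of $t$ are outside $C$, so $\operatorname{hist}(t)=\emptyset$ and a new play begins.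

\emph{The map $\varphi$.} List $\operatorname{tr}_d(\alpha)$ in increasing order as $s^0,s^1,\dots$; by (T3) the strict predecessors of $s^i$ are $s^0,\dots,s^{i-1}$. Let $i_0=0$ in mode I or if $\operatorname{tr}_d(\alpha)\cap C=\emptyset$, and otherwise let $i_0$ be least with $s^{i_0}\in C$. For $i\ge i_0$ we have $\operatorname{hist}(s^i)=\{s^{i_0},\dots,s^{i-1}\}$, so $(A_{s^i},B_{s^i})_{i\ge i_0}$ is a play according to $\rho$. Let $\varphi(\alpha)\in X$ be the unique point of $\bigcap_{i\ge i_0}B_{s^i}$. Given $l$, take $i\ge i_0$ with $|s^i|\ge l$. Then $\alpha\restriction l\sqsubseteq s^i$, so $\varphi(\alpha)\in N_{\sigma_{s^i}}\subseteq N_{\sigma_{\alpha\restriction l}}$ by (C0). As $|\sigma_{\alpha\restriction l}|\ge l$, the sequence $\varphi(\alpha)\restriction l$ depends only on $\alpha\restriction l$, and $\varphi$ is continuous.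

\emph{The equivalence.} Let $u\in M$ and take $s=s^i$ with $i\ge i_0$ and $|s|>|u|$. In the configuration obtained when $s$ is added, $u$ is present and $U_s=B_s\ni\varphi(\alpha)$. If $u\in\operatorname{tr}_d(\alpha)$, then $u\preceq_ds$, as the trace is a chain and $|u|<|s|$, and (C3) gives $f(\varphi(\alpha))\in W_u$. If $u\notin\operatorname{tr}_d(\alpha)$, then $u\not\preceq_ds$, as the trace is closed under predecessors, and (C3) gives $f(\varphi(\alpha))\notin W_u$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:I}]
The hypothesis implies $X\ne\emptyset$. Work in mode I with $d=q$. Then $D\ne\emptyset$ by Lemma~\ref{lem:kernel}(c), and (H) holds. Given $Q\in\boldsymbol\Sigma^0_{m+q}(2^\omega)$, take by Lemma~\ref{lem:tower} a tower with $Q\in\Sigma_m(\mathcal O_d)$. Proposition~\ref{prop:phi} gives $(f\circ\varphi)^{-1}[W_u]=[u]_d$ for $u\ne\emptyset$, and $[\emptyset]_d=2^\omega=(f\circ\varphi)^{-1}[Y]$. So every $\mathcal O_d$-open set is the preimage under $f\circ\varphi$ of an open subset of $Y$, and (U3) gives $B\in\boldsymbol\Sigma^0_m(Y)$ with $(f\circ\varphi)^{-1}[B]=Q$.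
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:II}]
The hypothesis implies $X\neq\emptyset$. Work in mode II with $d=n-1$. Then $D\ne\emptyset$ by Lemma~\ref{lem:kernel}(c). If (H) fails, apply Lemma~\ref{lem:Hfails}. Assume (H). Let $S\subseteq2^\omega$ be $\boldsymbol\Pi^0_n$ and not $\boldsymbol\Sigma^0_n$, and take by Lemma~\ref{lem:tower}, with $m=1$, a tower for which $S$ is $\mathcal O_d$-closed. Let $C=\{t:[t]_d\cap S=\emptyset\}$. It is upward closed for $\preceq_d$, and $\emptyset\notin C$ since $S\ne\emptyset$. As $S$ is $\mathcal O_d$-closed, $\alpha\notin S$ if and only if $\operatorname{tr}_d(\alpha)$ meets $C$. This happens if and only if $\operatorname{tr}_d(\alpha)$ meets $M$, because $M\subseteq C$ and the first node of the trace in $C$ is marked. Let $\varphi$ and $W_u$ be given by Proposition~\ref{prop:phi}. The set $B=Y\setminus\bigcup_{u\in M}W_u$ is closed and $\varphi^{-1}[f^{-1}[B]]=S$. By (B3), $f^{-1}[B]\notin\boldsymbol\Sigma^0_n(X)$.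
\end{proof}

With Propositions~\ref{prop:I} and~\ref{prop:II} established, the arguments of Section~\ref{sec:deduce} prove Theorems~\ref{thm:main} and~\ref{thm:more}.

\begin{thebibliography}{9}

\bibitem{Louveau}
Louveau, \emph{A separation theorem for $\Sigma^1_1$ sets}, Trans.\ AMS 260, 1980.

\bibitem{Lausanne}
\emph{Unicentre CH-1015 Lausanne http://serval.unil.ch},
\texttt{https://core.ac.uk/download/479283591.pdf}.

\end{thebibliography}
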